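# Entropy and Continuity for Stationary Stable Processes

## 1. A guess carried over from Gaussian processes

Let $X$ be a stationary process on a group $T$, for instance the circle or the line. Can we read off from simple quantities whether $X$ has continuous paths?

For a mean-square continuous stationary Gaussian process on the circle the Dudley–Fernique theorem answers this. There is a continuous version if and only if $\int_0^\infty(\log N(\varepsilon))^{1/2}\,d\varepsilon<\infty$, where $N(\varepsilon)$ is the number of $\varepsilon$-balls needed to cover $T$ in the $L^2$-distance of $X$. Now replace "Gaussian", which is the case $p=2$, by "symmetric $p$-stable" with $1\le p<2$. A stable process has large jumps, and each jump puts one random multiple of a kernel function into the path. So the kernel functions should be continuous and not too large. Once this is granted, the first guess is that the Gaussian pattern persists, with the exponent $1/2$ replaced by $1/q$, where $q$ is the dual index of $p$: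

*A stationary $p$-stable process has continuous paths exactly when its kernel functions are continuous, their sup-norm is in $L^p$, and the entropy integral with exponent $1/q$ is finite.*

This is Conjecture 2 of the paper "Continuity of Symmetric Stable Processes". The guess passes every easy test, and we shall run several. It is nevertheless false for every $p\in[1,2)$ and on every non-discrete second countable group, and we shall build the counterexample completely.

## 2. Stable integrals, kernels, and the conditions (C1), (C2)

Throughout $1\le p<2$ and $p^{-1}+q^{-1}=1$, so $2<q\le\infty$. The process $X=\{X(t),t\in T\}$ is real, symmetric, separable and $p$-stable.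

**Definition (representation).** Let $(U,\mathcal U,m)$ be a $\sigma$-finite measure space and $W_m$ a symmetric $p$-stable random measure with control measure $m$. This means that $W_m$ is independently scattered and $\mathbb E e^{i\theta W_m(A)}=e^{-m(A)|\theta|^p}$ when $m(A)<\infty$. A representation of $X$ is an equality of all finite-dimensional distributions
$$X(t)=\int_U f(t,u)\,W_m(du),\qquad t\in T,\tag{1}$$
where $f(t,\cdot)\in L^p(U,\mathcal U,m)$ for each $t$. Equivalently, for all finite families $t_j,a_j$,
$$\mathbb E\exp\Big(i\sum_ja_jX(t_j)\Big)=\exp\Big(-\int_U\Big|\sum_ja_jf(t_j,u)\Big|^pm(du)\Big).\tag{2}$$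

Conversely, every such $f$ defines a process through (2). A version of the kernel $f$ is a function $f_0$ on $T\times U$ such that, for each fixed $t$, $f_0(t,\cdot)=f(t,\cdot)$ $m$-a.e. By (2) it defines the same process in law. If $m$ is a probability and the process $f(\cdot,u)$ is stationary under $m$, then the right side of (2) is unchanged by translation, so $X$ is stationary. This is how we shall produce stationary stable processes.

**Definition (conditions on a representation).** For a compact $K\subset T$:

* (C1) $f$ has a version $f_0$ with $f_0(\cdot,u)\in C(K)$ for every $u\in U$.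
* (C2) $u\mapsto\|f_0(\cdot,u)\|_{C(K)}=\sup_{t\in K}|f_0(t,u)|$ belongs to $L^p(U,\mathcal U,m)$.

Let $\|\cdot\|$ be the distance to $0$ on $\mathbb R/\mathbb Z$. Here is a kernel without (C1). Take $T=U=\mathbb R/\mathbb Z$, $m$ Lebesgue measure, and $f(t,u)=\mathbf 1_{[0,1/2)}(t-u)$. For a.e. $u$ a version agrees with $f(\cdot,u)$ on a given countable dense set of $t$. It therefore takes both values $0$ and $1$ arbitrarily close to the jump $t=u$, and it cannot be continuous.

Here is a kernel with (C1) but not (C2). Take $U=\mathbb N\times\mathbb R/\mathbb Z$, $m$ counting measure times Lebesgue measure, and $f(t,(k,u))=(1-3\cdot2^k\|t-u\|)^+$. Each $f(\cdot,(k,u))$ is continuous, and $\int|f(t,\cdot)|^pdm=\sum_k\frac{2}{(p+1)\,3\cdot2^k}<\infty$. The sup-norm, however, is $1$ on a space of infinite measure.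

**Definition (metric and entropy).** Put
$$d_X(t,s)=\big(-\log\mathbb E e^{i(X(t)-X(s))}\big)^{1/p}=\|f(t,\cdot)-f(s,\cdot)\|_{L^p(m)}.$$
By (2) this does not depend on the representation, and $X(t)-X(s)$ is symmetric $p$-stable of scale $d_X(t,s)$, that is, $\mathbb Ee^{i\theta(X(t)-X(s))}=e^{-|\theta|^pd_X(t,s)^p}$. Let $N(K,d_X;\varepsilon)$ be the least number of $d_X$-balls of radius $\varepsilon$ with centers in $K$ that cover $K$. Put $H_q(K,d_X;\varepsilon)=(\log N(K,d_X;\varepsilon))^{1/q}$ for $2\le q<\infty$ and $H_q(K,d_X;\varepsilon)=\log^+\log N(K,d_X;\varepsilon)$ for $q=\infty$. The entropy condition on $K$ is $\int_0^\infty H_q(K,d_X;\varepsilon)\,d\varepsilon<\infty$.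

In the half-arc example above, $d_X(t,s)^p=2\|t-s\|$, so $N(T,d_X;\varepsilon)\le1+\varepsilon^{-p}$ and the entropy condition holds although (C1) fails.

**Known results (Nolan, Theorem 3).** Let $T=K$ be a compact metric or pseudo-metric space, with the conditions taken for $K=T$.

(i) If $X$ has a version with a.s. continuous paths, then (C1) and (C2) hold for every representation. When $p>1$, moreover, $\lim_{\varepsilon\to0}\varepsilon H_q(T,d_X;\varepsilon)=0$.

(ii) Suppose that (C1) and (C2) hold for some representation, that $\int_0^\infty H_q(T,d_X;\varepsilon)\,d\varepsilon<\infty$, and that the version $f_0$ in (C1) satisfies $\int_U\|f_0(\cdot,u)\|^p_{\mathrm{Lip}(d_X)}\,m(du)<\infty$, where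
$$\|g\|_{\mathrm{Lip}(d)}=\sup\{|g(t)-g(s)|/d(t,s):\ d(t,s)>0\}.$$
Then $X$ has a version with continuous sample paths.

By (i), neither of the two example processes above has a continuous version, so (C1) and (C2) cannot be dropped from the guess.

**Conjecture 2.** Let $T$ be a locally compact abelian (LCA) group and $X$ stationary. Then the following are equivalent:

* (a) $X$ has a version with a.s. continuous paths.
* (b) For every representation (1), (C1), (C2) and the entropy condition hold.
* (c) For some representation (1), (C1), (C2) and the entropy condition hold.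

Continuity refers to the group topology. Since $T$ need not be compact, (C1), (C2) and the entropy condition are required on every compact $K\subset T$. For compact $T$ it is enough to take $K=T$, because $N(K,d_X;2\varepsilon)\le N(T,d_X;\varepsilon)$.

Some conventions. Whether $X$ has a continuous version depends only on its finite-dimensional distributions. On a separable metric space every process has a separable version (Doob, with the usual allowance of extended real values), so separability costs nothing. Balls are closed; for open balls replace $\varepsilon$ by $\varepsilon/2$ in the bounds.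

## 3. Discrete groups, one harmonic, one tent, one scale of bumps

*Discrete $T$.* Compact sets are finite and every path is continuous. (C1) is automatic, (C2) concerns a maximum of finitely many $L^p$ functions, and $N$ is bounded on each compact set and equals $1$ for large $\varepsilon$. All three statements hold.

*One harmonic.* Take $T=U=\mathbb R/\mathbb Z$, $m$ Lebesgue measure, $f(t,u)=\cos2\pi(t-u)$. Then $X(t)=A\cos2\pi t+B\sin2\pi t$ with two stable variables $A,B$, so paths are continuous. (C1) and (C2) are clear. From $\cos x-\cos y=-2\sin\frac{x+y}2\sin\frac{x-y}2$ we get $d_X(t,s)=c\,|\sin\pi(t-s)|$ with $c=2\|\sin2\pi(\cdot)\|_{L^p}$. So $N\le C/\varepsilon$ for small $\varepsilon$, and the entropy integral converges. The guess holds.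

*One tent.* Now $f(t,u)=(1-4\|t-u\|)^+$. Write $h=\|t-s\|$. If $h\le\frac18$, the set of $u$ for which both $t-u$ and $s-u$ lie in the rising part $[-\frac14,0]$ of the tent has length at least $\frac18$, and there the increment is $4h$; hence $d_X(t,s)\ge4h\,8^{-1/p}$. For $\frac18\le h\le\frac12$, $d_X$ is a continuous positive function of $h$, hence bounded below. So $d_X(t,s)\ge c'h$ always, while $|f(t,u)-f(s,u)|\le4h\le(4/c')\,d_X(t,s)$. Since also $d_X\le4h$, all hypotheses of Nolan's (ii) hold, and $X$ is continuous. The guess holds.

*One scale of bumps.* Let $T$ be compact, $P\subset T$ an open subgroup of index $M$, and $(b(x))_{x\in T/P}$ i.i.d. Bernoulli($\delta$) on a probability space, which we take as $(U,m)$. Put $f(t,\cdot)=B(t)=b(t+P)$. This is stationary under $m$, and by (2) $X(t)=X(s)$ a.s. whenever $t-s\in P$. So $X$ has a version that is constant on cosets of $P$, hence continuous. (C1) and (C2) hold, and $N\le M$. The guess holds.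

## 4. Chaining, and the rare increments that $d_X$ does not see

Let us try to prove (c)⇒(a). The plain method is chaining: approximate $T$ by nets of $N(\varepsilon)$ points and bound the maximal increment at each scale. The maximum of $N$ stable variables of scale $\sigma$ is of order at most $N^{1/p}\sigma$ (proved in Section 11). This leads to the condition $\int_0^1N^{1/p}\,d\varepsilon<\infty$, far from logarithmic entropy.

To do better, remember that large values come from a few large jumps. When $m$ is a probability, $X$ is a constant times a random-sign series $\sum_j\Gamma_j^{-1/p}\eta_jf(t,u^{(j)})$, the LePage series of Section 8, where $(\Gamma_j)$ are Poisson arrival times, $\eta_j$ signs, and $u^{(j)}$ independent samples from $m$. Given $(\Gamma_j)$ and $(u^{(j)})$ this is sub-Gaussian with the random metric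
$$d_\omega(t,s)^2=\sum_j\Gamma_j^{-2/p}|f(t,u^{(j)})-f(s,u^{(j)})|^2,$$
so a logarithm of covering numbers suffices, but covering numbers of $d_\omega$. If $|f(t,u)-f(s,u)|\le L(u)\,d_X(t,s)$ with $L\in L^p(m)$, then $d_\omega\le\big(\sum_j\Gamma_j^{-2/p}L(u^{(j)})^2\big)^{1/2}d_X$ and the random factor is a.s. finite. (The points $\Gamma_j^{-1/p}L(u^{(j)})$ form a Poisson process in which points larger than $y$ have expected number $y^{-p}\int L^pdm$, and $\int_0^1y^2\,y^{-p-1}dy<\infty$ since $p<2$.) So Dudley's bound works with $(\log N)^{1/2}$. Nolan's (ii) needs only $H_q$, under the same Lipschitz assumption.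

Here the approach stops. Stationarity makes $d_X$, an average over $u$, translation invariant, but it says nothing about one $u$. Look again at one scale of bumps. For $t,s$ in different cosets, $d_X(t,s)^p=P(b\ne b')=2\delta(1-\delta)$. Yet as soon as $b$ is not constant, some increment equals $1$. Hence
$$\int\|f(\cdot,u)\|_{\mathrm{Lip}(d_X)}^p\,m(du)=\frac{1-\delta^M-(1-\delta)^M}{2\delta(1-\delta)} ,$$
which is about $1/(2\delta)$ when $\delta$ is small and $M\delta$ is large. In that regime a bump is rare at a fixed point $t$, so $d_X$ hardly sees it, while almost every path has many bumps. A kernel that stacks scales with $\delta_k\to0$ and $M_k\delta_k\to\infty$ gives no control of this integral.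

This suggests how to exploit the gap. Give the scale-$k$ bumps height $a_k$, with $a_k\to0$ so that the kernel is continuous. Choose $t$ depending on the randomness: *for the $j$-th term of the series use only the scale-$j$ bumps of the $j$-th kernel path.* If $\eta_j=+1$, move $t$ slightly so that it sits on such a bump. If $\eta_j=-1$, do nothing; then $t$ is a typical point for that term and sees no bump. The positive terms gain about $a_jj^{-1/p}$ each, nothing is lost on the negative ones, and if $\sum_ja_jj^{-1/p}=\infty$ the process is unbounded. We need $a_j\to0$ with this divergence for all $p\ge1$, including $p=1$, where no power $a_j=j^{-s}$, $s>0$, will do. The choice $a_j=1/(1+\log j)$ works for all $p\ge1$.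

## 5. Failure on every non-discrete group: the statements

**Theorem 1 (disproof).** Let $1\le p<2$ and let $T$ be either $\mathbb R/\mathbb Z$ or an infinite compact metrizable totally disconnected abelian group. There is a stationary symmetric $p$-stable process $X$ on $T$ such that:

1. (C1) and (C2) hold with $K=T$ for some representation, hence (Proposition 4) for every representation;
2. $\int_0^1N(T,d_X;\varepsilon)^a\,d\varepsilon<\infty$ for every $a<1/p$; in particular $\int_0^\infty H_q(T,d_X;\varepsilon)\,d\varepsilon<\infty$;
3. for some countable $D\subset T$, $P(\sup_DX=\infty)\ge\frac14$, so $X$ has no version with a.s. continuous paths.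

So (b) and (c) hold and (a) fails.

**Theorem 2 (classification of groups).** Let $1\le p<2$ and let $T$ be a second countable LCA group. The equivalence (a)⇔(b)⇔(c) holds for all stationary symmetric $p$-stable $X$ on $T$ possessing a representation if and only if $T$ is discrete. If $T$ is not discrete, there is a stationary $X$ on $T$ satisfying (b), with $\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty$ for all $a<1/p$ and all compact $K$, and violating (a).

**Theorem 3 (sharp power of $N$).** Let $T$ be a non-discrete second countable LCA group and $a>0$. Consider the assertion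

$(\mathrm S_a)$ every stationary symmetric $p$-stable $X$ on $T$ satisfying (C1), (C2) and $\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty$ on all compact $K$ has a version with continuous paths.

If $1<p<2$, then $(\mathrm S_a)$ holds if and only if $a\ge1/p$. If $p=1$, $(\mathrm S_a)$ fails for $a<1$ and holds for $a>1$. (The case $a=1$, $p=1$ is not settled here.)

**Proposition 4.** Let $0<p<2$ and $K$ compact metrizable. If (C1), (C2) hold on $K$ for one representation of $X$, they hold on $K$ for every representation. Hence (b)⇔(c) on second countable $T$ (for $X$ possessing a representation).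

**Proposition 5.** On second countable LCA $T$, (a)⇒(b), hence (a)⇒(b)⇔(c), where (b)⇔(c) is as in Proposition 4. (The entropy part uses a published theorem of Talagrand; nothing else here depends on Proposition 5.)

## 6. Bumps that are rare at a point and present in every cell

**Step 1 (parameters).** We fix how many cells $M_k$ there are at scale $k$ and with what probability $\delta_k$ a cell carries a bump. For integers $M_k$, $M_0=1$, put
$$\delta_k=M_k^{-k/(k+1)},\qquad e_k=(4\delta_k)^{1/p},\qquad a_k=\frac1{1+\log k}\qquad(k\ge1).$$
Choose $M_1,M_2,\dots$ recursively, so large that $M_k\ge3$ and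

* (i) $M_k\ge2^k$ and $\delta_k\le2^{-k-5}$;
* (ii) $\delta_k\big(\frac{M_k}{4M_{k-1}}-2\big)\ge k+4$;
* (iii) $e_k\le e_{k-1}/2$ for $k\ge2$;
* (iv) $M_ke_k\ge2M_{k-1}e_{k-1}$ for $k\ge2$.

This is possible: for fixed $k$, as $M_k\to\infty$, we have $\delta_k\to0$, $\delta_kM_k=M_k^{1/(k+1)}\to\infty$ and $M_ke_k=4^{1/p}M_k^{1-k/(p(k+1))}\to\infty$, where the last exponent is positive because $p\ge1$. Note the compromise: $\delta_kM_k\to\infty$, so bumps abound, but $\delta_k$ is almost as small as $1/M_k$, so $d_X$ hardly sees them.

**Step 2 (the processes $B_k$).** We define the stationary bump processes and the cells.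

*Totally disconnected case.* A compact totally disconnected group has a neighborhood base at $0$ of open subgroups. Since $T$ is metrizable, there is a decreasing sequence of open subgroups with trivial intersection, and since $T$ is infinite their indices tend to $\infty$. (Example: $T=\{0,1\}^{\mathbb N}$, with the $n$-th subgroup given by the vanishing of the first $n$ coordinates, of index $2^n$.) Passing to a subsequence we get $T=P_0\supset P_1\supset\cdots$ with $M_k=|T/P_k|$ satisfying the requirements above. Let $(b(x))_{x\in T/P_k}$ be i.i.d. Bernoulli($\delta_k$) and $B_k(t)=b(t+P_k)$. Let $\mathcal G_k$ be the set of cosets of $P_k$.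

*Circle case.* Let $\theta$ be uniform on $\mathbb R/\mathbb Z$, independent of $(b_i)_{i\in\mathbb Z/M_k}$ i.i.d. Bernoulli($\delta_k$), and
$$B_k(t)=\sum_ib_i\,(1-M_k\|t-\theta-i/M_k\|)^+,$$
the piecewise linear interpolation of the values $b_i$ at the nodes $\theta+i/M_k$. Let $\mathcal G_k$ be the set of closed arcs $[\frac i{4M_k},\frac{i+1}{4M_k}]$ for $k\ge1$, and $\mathcal G_0=\{T\}$.

In both cases let $\Omega_k$ be the probability space that carries $B_k$.

**Step 3 (three properties).** These are all that the sequel uses about $B_k$.

* (B1) $B_k$ is a stationary process with continuous paths and values in $[0,1]$, and $P(B_k(t)>0)\le2\delta_k$ for each $t$.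
* (B2) $E|B_k(t)-B_k(s)|^p\le4\delta_k\,\vartheta_k(t,s)^p$, where $\vartheta_k=\mathbf 1\{t-s\notin P_k\}$ in the totally disconnected case and $\vartheta_k=\min(1,M_k\|t-s\|)$ on the circle.
* (B3) Every $A\in\mathcal G_{k-1}$ contains a member of $\mathcal G_k$. With probability at least $1-2^{-k-4}$, $A$ contains some $A'\in\mathcal G_k$ on which $B_k\ge\frac12$.

*Proof of (B1).* In the totally disconnected case $B_k$ is locally constant, a translation permutes the i.i.d. variables $b(x)$, and $P(B_k(t)>0)=\delta_k$. On the circle, a translation of $t$ is a translation of the uniform variable $\theta$, which is independent of $(b_i)$. Given $\theta$, at most two tents are nonzero at $t$, so $P(B_k(t)>0)\le2\delta_k$.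

*Proof of (B2).* The difference vanishes unless $B_k(t)>0$ or $B_k(s)>0$, an event of probability at most $4\delta_k$. It is at most $1$ in modulus. On the circle $B_k$ interpolates values in $[0,1]$ at spacing $1/M_k$, so it is $M_k$-Lipschitz. In the other case it vanishes if $t-s\in P_k$.

*Proof of (B3), totally disconnected case.* $A$ contains $M_k/M_{k-1}$ cosets of $P_k$. The probability that none carries the value $1$ is at most $\exp(-\delta_kM_k/M_{k-1})\le e^{-(k+4)}\le2^{-k-4}$, by (ii).

*Proof of (B3), circle case.* By (ii), $M_k\ge8M_{k-1}$. So $A$, which is $T$ or an arc of length $\frac1{4M_{k-1}}\ge\frac2{M_k}$, contains a member of $\mathcal G_k$. Fix $\theta$. The tiles $[\theta+\frac{i-1/2}{M_k},\theta+\frac{i+1/2}{M_k}]$ tile the circle. An arc of length $\ell$ contains at least $\ell M_k-2$ of them, so at least $\nu=\frac{M_k}{4M_{k-1}}-2$ tiles lie in $A$ (also if $A=T$). If $b_i=1$, then $B_k\ge\frac12$ on tile $i$, whose points are within $\frac1{2M_k}$ of the node. A tile has length $\frac1{M_k}\ge\frac2{4M_k}$, so it contains a member of $\mathcal G_k$. The probability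 that all these $b_i$ vanish is at most $e^{-\delta_k\nu}\le e^{-(k+4)}\le2^{-k-4}$, for each $\theta$, hence overall. $\square$

## 7. The kernel $\sup_ka_kB_k$ and its covering numbers

**Step 4 (kernel, (C1), (C2), stationarity).** We stack the scales by a supremum, so that $f=0$ wherever there is no bump. Let $(U,m)=\prod_k\Omega_k$, a probability space with points $u=(u_k)_k$, so that the processes $B_k(\cdot;u_k)$ are independent over $k$. Put
$$f(t,u)=\sup_{k\ge1}a_kB_k(t;u_k).$$
Since $0\le f-\max_{k\le n}a_kB_k\le a_{n+1}\to0$ uniformly in $t$, each $f(\cdot,u)$ is a uniform limit of continuous functions. This is (C1). Since $0\le f\le1$ and $m(U)=1$, (C2) holds. Under $m$ the process $f(\cdot,u)$ is stationary, so the $p$-stable process $X$ with kernel $f$ is stationary.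

**Step 5 (bound for $d_X$).** We use $|\sup_kx_k-\sup_ky_k|\le\sup_k|x_k-y_k|$, so that $|f(t,u)-f(s,u)|^p\le\sum_ka_k^p|B_k(t)-B_k(s)|^p$. With $a_k\le1$, (B2), and the fact that the $\ell^p$-norm is at most the $\ell^1$-norm for $p\ge1$,
$$d_X(t,s)\le\Big(\sum_k4\delta_k\vartheta_k(t,s)^p\Big)^{1/p}\le\sum_ke_k\vartheta_k(t,s).\tag{3}$$
By (iii), $\sum_{k>n}e_k\le2e_{n+1}$. In particular $d_X\le2e_1$, so $N(T,d_X;\varepsilon)=1$ for $\varepsilon\ge4e_1$.

**Step 6 (covering numbers).** We claim that for $n\ge1$ and $\varepsilon\in[4e_{n+1},4e_n)$,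
$$N(T,d_X;\varepsilon)\le8M_ne_n/\varepsilon.\tag{4}$$
*Totally disconnected case:* if $t-s\in P_n$, then $\vartheta_k(t,s)=0$ for $k\le n$, so $d_X(t,s)\le2e_{n+1}\le\varepsilon$. Hence $N\le M_n\le8M_ne_n/\varepsilon$, because $\varepsilon<4e_n$. *Circle case:* let $h=\varepsilon/(4M_ne_n)\le1/M_n$. By (iv), $\sum_{k\le n}M_ke_k\le2M_ne_n$. If $\|t-s\|\le h$, then (3) gives
$$d_X(t,s)\le h\sum_{k\le n}M_ke_k+2e_{n+1}\le2hM_ne_n+2e_{n+1}\le\frac\varepsilon2+\frac\varepsilon2 .$$
So $N\le1+1/h\le2/h=8M_ne_n/\varepsilon$.

**Step 7 (integrals).** We sum (4) over $n$. Let $0<a<1/p\le1$. Then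
$$\int_{4e_{n+1}}^{4e_n}N^a\,d\varepsilon\le(8M_ne_n)^a\,\frac{(4e_n)^{1-a}}{1-a}\le C_aM_n^ae_n\le C_a'\,M_n^{\,a-\frac n{p(n+1)}}.$$
For large $n$ the exponent is at most $-\frac12(\frac1p-a)<0$, and $M_n\ge2^n$, so the sum over $n$ converges. Since $e_n\to0$, these intervals fill $(0,4e_1)$, and $\int_0^{4e_1}N^a\,d\varepsilon<\infty$. As $N=1$ beyond $4e_1$, $\int_0^1N^a\,d\varepsilon<\infty$. (For $a\le0$ this is trivial.) Finally $H_q\le C_{a,q}N^a$, and $H_q=0$ where $N=1$, so $\int_0^\infty H_q\,d\varepsilon<\infty$ for $2<q\le\infty$. Items 1 (for this representation) and 2 of Theorem 1 are proved.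

## 8. A point chosen along the signs of the LePage series

**Step 8 (the series).** We write $X$ as a random-sign series, so that single jumps can be handled (Samorodnitsky–Taqqu, *Stable Non-Gaussian Random Processes*, §§1.4, 3.10). Let $(\Gamma_j)$ be the arrival times of a unit Poisson process, $(\eta_j)$ Rademacher signs, and $u^{(j)}=(u^{(j)}_k)_k$ i.i.d. with law $m$, all independent. For a constant $c_p>0$, in the sense of finite-dimensional distributions,
$$X(t)=c_p\sum_{j\ge1}\Gamma_j^{-1/p}\eta_jf(t,u^{(j)}),\qquad\text{a.s. convergent for each }t.\tag{5}$$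

Here is the reason. Let $h(u)=\sum_ia_if(t_i,u)$, a bounded function. Given $(\Gamma_j)$ and $(u^{(j)})$, the series $\sum_j\Gamma_j^{-1/p}\eta_jh(u^{(j)})$ has independent centered terms with $\sum_j\Gamma_j^{-2/p}h(u^{(j)})^2<\infty$ a.s., since $\Gamma_j/j\to1$ and $2/p>1$. So it converges a.s. The number of $\Gamma_j\le R$ is Poisson, and given this number the points, in random order, are i.i.d. uniform on $[0,R]$. Hence
$$\mathbb E\exp\Big(i\sum_{\Gamma_j\le R}\Gamma_j^{-1/p}\eta_jh(u^{(j)})\Big)=\exp\Big(-\int_0^R\!\!\int_U\big(1-\cos(x^{-1/p}h(u))\big)\,m(du)\,dx\Big).$$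
Let $R\to\infty$ and substitute $x=|h(u)|^py$. The exponent becomes $-\kappa\int|h|^pdm$ with $\kappa=\int_0^\infty(1-\cos y^{-1/p})\,dy$, which is finite because $1-\cos y^{-1/p}\le\frac12y^{-2/p}$. With $c_p=\kappa^{-1/p}$ we get (2).

From now on $X$ denotes the right side of (5). Fix $J$ and write $X=X_J+R_J$, where $X_J$ collects the terms $j\le J$.

**Step 9 (selection of $t^*$).** We choose a point that sits on a bump of the right scale for every positive sign. Fix enumerations of the finite sets $\mathcal G_k$ and a point $\tau_A\in A$ for each $A\in\mathcal G_J$. Let $A_0=T$. For $k=1,\dots,J$: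

* if $\eta_k=-1$, $A_k$ is the first member of $\mathcal G_k$ contained in $A_{k-1}$;
* if $\eta_k=+1$, $A_k$ is the first member of $\mathcal G_k$ contained in $A_{k-1}$ on which $B_k(\cdot;u^{(k)}_k)\ge\frac12$, if there is one ("success"), and otherwise the first member contained in $A_{k-1}$.

Put $t^*=\tau_{A_J}$. It is a function of $(\eta_k,u^{(k)}_k)_{k\le J}$ with values in the finite set $D_J=\{\tau_A:A\in\mathcal G_J\}$, and $t^*\in A_J\subset A_k$ for all $k\le J$. Only the diagonal coordinates $u^{(k)}_k$ have been used.

**Step 10 (two good events).** We check that the selection does what it should.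

Let $E_1$ be the event of success at every $k\le J$ with $\eta_k=1$. Since $u^{(k)}_k$ is independent of $(A_{k-1},\eta_k)$, (B3) gives $P(E_1^c)\le\sum_{k\ge1}2^{-k-4}=\frac1{16}$.

Let $E_2$ be the event that $B_k(t^*;u^{(k)}_k)=0$ for every $k\le J$ with $\eta_k=-1$. Given the signs, $t^*$ depends only on the $u^{(k)}_k$ with $\eta_k=+1$, so it is independent of the $u^{(k)}_k$ with $\eta_k=-1$. By (B1) and (i), $P(E_2^c)\le\sum_k2\delta_k\le\sum_k2^{-k-4}=\frac1{16}$.

**Step 11 (lower bound for $X_J(t^*)$).** We separate the diagonal scale from the others. For $j\le J$ set $F_j=\sup_{k\ne j}a_kB_k(t^*;u^{(j)}_k)$, so that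
$$f(t^*,u^{(j)})=\max\big(a_jB_j(t^*;u^{(j)}_j),\,F_j\big).$$
On $E_1\cap E_2$: if $\eta_j=-1$, then $f(t^*,u^{(j)})=F_j$; if $\eta_j=1$, then $t^*\in A_j$ and $f(t^*,u^{(j)})\ge\max(a_j/2,F_j)\ge F_j+\frac{a_j}2\mathbf 1\{F_j=0\}$. Hence on $E_1\cap E_2$
$$c_p^{-1}X_J(t^*)\ge S_1+S_2,\quad S_1=\sum_{j\le J}\eta_j\Gamma_j^{-1/p}F_j,\quad S_2=\tfrac12\sum_{j\le J}\mathbf 1\{\eta_j=1,F_j=0\}\,a_j\Gamma_j^{-1/p}.\tag{6}$$

**Step 12 (law of $(S_1,S_2)$).** We show that the choice of $t^*$ leaves no trace in the off-diagonal part. Let $\mathcal F=\sigma\big((\Gamma_j)_{j\ge1},(\eta_j,u^{(j)}_j)_{j\le J}\big)$. Then $t^*$ is $\mathcal F$-measurable, and the families $(u^{(j)}_k)_{k\ne j}$, $j\le J$, are independent of $\mathcal F$ and of each other. For each fixed $t$, by stationarity of the independent $B_k$, $\sup_{k\ne j}a_kB_k(t)$ has the same law $\pi_j$ as $\sup_{k\ne j}a_kB_k(0)$. So, given $\mathcal F$, the $F_j$ are independent and $F_j$ has the deterministic law $\pi_j$. Therefore $(S_1,S_2)$ has the law of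
$$\Big(\sum_{j\le J}\eta_j\Gamma_j^{-1/p}Z_j,\ \ \tfrac12\sum_{j\le J}\mathbf 1\{\eta_j=1,Z_j=0\}\,a_j\Gamma_j^{-1/p}\Big),$$
where the $Z_j\in[0,1]$ have laws $\pi_j$ and are independent of each other and of $(\Gamma,\eta)$. Moreover $P(Z_j=0)\ge1-\sum_k2\delta_k\ge\frac12$.

**Step 13 (divergence).** We let $J\to\infty$ in this model. As $\Gamma_j/j\to1$ a.s. and $2/p>1$, $\sum_j\Gamma_j^{-2/p}Z_j^2<\infty$ a.s., so the first sum converges a.s. (condition on $\Gamma$ and $Z$). For the second, the indicators $\xi_j=\mathbf 1\{\eta_j=1,Z_j=0\}$ are independent with $P(\xi_j=1)\ge\frac14$. The variables $y_j=\xi_ja_jj^{-1/p}\in[0,1]$ satisfy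
$$\sum_j\mathbb Ey_j\ge\frac14\sum_j\frac1{j(1+\log j)}=\infty,$$
where $p\ge1$ was used. Since $e^{-y}\le1-\frac y2$ on $[0,1]$, $\mathbb Ee^{-\sum_{j\le n}y_j}\le\prod_{j\le n}(1-\frac12\mathbb Ey_j)\to0$, so $\sum_jy_j=\infty$ a.s. With $\Gamma_j/j\to1$, the second sum tends to $\infty$ a.s. Hence for every $L$, $P(S_1+S_2>L/c_p)\to1$ as $J\to\infty$. By (6) and Step 10, for $J$ large,
$$P(X_J(t^*)>L)\ge P(S_1+S_2>L/c_p)-\tfrac18\ge\tfrac12.$$

**Step 14 (adding the tail).** We return from $X_J$ to $X$ by a symmetry. $t^*$ and $X_J(t^*)$ are functions of $\Gamma$ and $(\eta_j,u^{(j)})_{j\le J}$. Flipping all $\eta_j$ with $j>J$ preserves the joint law, leaves $t^*$ and $X_J(t^*)$ unchanged, and turns $R_J(t^*)$ into $-R_J(t^*)$. So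
$$P\Big(\sup_{D_J}X>L\Big)\ge P\big(X_J(t^*)>L,\ R_J(t^*)\ge0\big)\ge\tfrac12P(X_J(t^*)>L)\ge\tfrac14.$$
With the countable set $D=\bigcup_JD_J$ we get $P(\sup_DX>L)\ge\frac14$ for all $L$, and $L\to\infty$ gives $P(\sup_DX=\infty)\ge\frac14$.

A version of $X$ with a.s. continuous paths on the compact space $T$ would have finite supremum over $D$ a.s. But its supremum over the countable set $D$ has the same law as $\sup_DX$. This is a contradiction, and (a) fails. By Steps 4 and 7, (c) holds, and by Proposition 4, (b) holds. This proves Theorem 1, once Proposition 4 is proved. $\blacksquare$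

Nolan's (ii) now shows that $\int\|f(\cdot,u)\|^p_{\mathrm{Lip}(d_X)}\,dm=\infty$ for our kernel: all the other hypotheses hold and the conclusion fails. This is the loss foreseen in Section 4.

## 9. Changing the representation: proof of Proposition 4

Let $f$ on $(U,m)$ and $g$ on $(V,n)$ be two representations of $X$.

**Step 1 (functionals that do not depend on the representation).** We show that for every countable $D'\subset K$ and every Borel $\Phi:\mathbb R^{D'}\to[0,\infty]$ with $\Phi(0)=0$, even and $p$-homogeneous ($\Phi(cx)=c^p\Phi(x)$ for $c>0$),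
$$\int_U\Phi\big((f(t,u))_{t\in D'}\big)\,m(du)=\int_V\Phi\big((g(t,v))_{t\in D'}\big)\,n(dv).\tag{7}$$

*Finite $D'$.* Write $f$ also for the vector $(f(t,\cdot))_{t\in D'}$ and $|f|$ for its Euclidean length. Push the finite measure $|f|^pm$ forward under $f/|f|$ to the unit sphere and symmetrize; call the result $\sigma_f$. As $\Phi$ is even and $p$-homogeneous with $\Phi(0)=0$, the left side of (7) is $\int\Phi\,d\sigma_f$. By (2), $\int|\langle a,s\rangle|^p\sigma_f(ds)=\int|\langle a,s\rangle|^p\sigma_g(ds)$ for all $a$. By uniqueness of the symmetric spectral measure for $0<p<2$ (Samorodnitsky–Taqqu, Theorem 2.4.3), $\sigma_f=\sigma_g$. This is (7).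

*Countable $D'=\{t_1,t_2,\dots\}$.* Let $Q_i^f$ be the image of the finite measure $|f(t_i,\cdot)|^p\mathbf 1\{f(t_i,\cdot)\ne0\}\,m$ under $u\mapsto(f(t,u)/f(t_i,u))_{t\in D'}$, and define $Q_i^g$ similarly. For $F\subset D'$ finite and $B$ Borel, the function $|x_{t_i}|^p\mathbf 1\{x_{t_i}\ne0\}\mathbf 1_B((x_t/x_{t_i})_{t\in F})$ is even and $p$-homogeneous and depends on finitely many coordinates. So the finite case shows that $Q_i^f$ and $Q_i^g$ have the same finite-dimensional marginals, and $Q_i^f=Q_i^g$. Now put $E_i=\{x:x_{t_1}=\dots=x_{t_{i-1}}=0\ne x_{t_i}\}$, a set invariant under nonzero scalars. On $E_i$ we have $\Phi(x)=|x_{t_i}|^p\,\Phi(x/x_{t_i})$, by homogeneity and evenness. So the part of the left side of (7) on $E_i$ equals $\int\Phi\mathbf 1_{E_i}\,dQ_i^f$, and likewise on the right. The sets $E_i$ partition $\mathbb R^{D'}\setminus\{0\}$; sum over $i$.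

**Step 2 (continuity of $g$ on a dense set).** We apply (7) to the indicator of discontinuity. Let $f$ satisfy (C1), (C2) with version $f_0$. Let $\rho$ metrize $K$ and let $D=\{t_1,t_2,\dots\}$ be countable and dense in $K$. Let $W\subset\mathbb R^D$ be the set of functions that are not uniformly continuous on $(D,\rho)$. It is Borel, being described by countably many conditions $|x_s-x_t|>1/l$ on pairs with $\rho(s,t)<1/k$. It is invariant under nonzero scalars, and $0\notin W$. Put $\Phi=\mathbf 1_W\sum_i2^{-i}|x_{t_i}|^p$, which is $>0$ on $W$. Since $f(\cdot,u)=f_0(\cdot,u)$ on $D$ for $m$-a.e. $u$, the left side of (7) is $0$. So $g(\cdot,v)|_D$ is uniformly continuous outside an $n$-null measurable set. Let $g_0(\cdot,v)$ be its continuous extension to $K$, and $0$ for exceptional $v$. Then $g_0(t,\cdot)$ is measurable, as a limit of $g(s,\cdot)$ along a sequence in $D$, off the null set.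

**Step 3 ($g_0$ is a version, and (C2)).** We check each fixed $t$. For $t\in D$, $g_0(t,\cdot)=g(t,\cdot)$ a.e. by construction. For $t\in K\setminus D$ use $D'=D\cup\{t\}$ and the scalar-invariant set of those $x$ that are uniformly continuous on $D$ and have $x_t\ne\lim_{s\to t,\,s\in D}x_s$. It does not contain $0$; multiply its indicator by $|x_t|^p+\sum_i2^{-i}|x_{t_i}|^p$ and use (7). For $f$ the integral is $0$, because $f(t,u)=f_0(t,u)=\lim_{s\to t,\,s\in D}f(s,u)$ for a.e. $u$. Hence it is $0$ for $g$, and $g_0(t,\cdot)=g(t,\cdot)$ a.e. This is (C1). Finally, (7) with $\Phi(x)=\sup_D|x_t|^p$ gives $\int\|g_0\|_{C(K)}^p\,dn=\int\|f_0\|_{C(K)}^p\,dm<\infty$, which is (C2).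

In a second countable LCA group every compact set is metrizable, and the entropy condition does not depend on the representation. So (c)⇒(b), and (b)⇒(c) is clear when a representation exists. $\blacksquare$

## 10. From the circle and totally disconnected groups to all LCA groups

We prove Theorem 2. For discrete $T$ the three statements always hold, as seen in Section 3. Let $T$ be non-discrete and second countable.

**Step 1 (a quotient of the right kind).** We look for a homomorphism from an open subgroup onto a group covered by Theorem 1. By the structure theorem, $T$ has an open subgroup $H\cong\mathbb R^n\times C$ with $C$ compact (Rudin, *Fourier Analysis on Groups*, Theorem 2.4.1). $H$ is not discrete, since otherwise $T$ would be; so $n\ge1$ or $C$ is infinite. There is a continuous homomorphism $\varphi:H\to Q$ onto a group $Q$ as in Theorem 1, with $\varphi(K_0)=Q$ for some compact $K_0\subset H$: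

* If $n\ge1$: $\varphi(x,c)=x_1\bmod1$ and $K_0=[0,1]\times\{0\}\times\{0\}$.
* If $n=0$ and $\widehat C$ has an element $\chi$ of infinite order: $\chi(C)$ is a closed subgroup of the circle. It is infinite, because a finite image would give $\chi$ finite order. So it is the whole circle; take $\varphi=\chi$, $K_0=C$.
* If $n=0$ and $\widehat C$ is torsion: then $C$ is totally disconnected (Hewitt–Ross, *Abstract Harmonic Analysis I*, 24.26). Indeed each character has finite image, so its kernel is open, and the kernels intersect in $\{0\}$ because characters separate points. $C$ is infinite, compact and, by second countability, metrizable; take $\varphi=\mathrm{id}$, $K_0=C$.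

**Step 2 (the kernel on $T$).** We place an independent copy of the process on each coset of $H$. Let $f$ on $(U,m)$ be the kernel of Theorem 1 on $Q$, with process $X_Q$. $T/H$ is countable, since $T$ is second countable and cosets are open and disjoint. Choose representatives $r_c\in c$ with $r_H=0$. Put $U'=U\times T/H$, $m'=m\times$ counting measure ($\sigma$-finite), and
$$f'(t,(u,c))=\mathbf 1\{t\in c\}\,f(\varphi(t-r_c),u),$$
and let $X'$ be the corresponding process.

**Step 3 (stationarity).** We check that translation only permutes the cosets. Let $y\in T$. Then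
$$\int\Big|\sum_ia_if'(t_i+y,\cdot)\Big|^pdm'=\sum_c\int\Big|\sum_{i:\,t_i\in c-y}a_if(\varphi(t_i+y-r_c),u)\Big|^pm(du).$$
Put $c'=c-y$. Then $t_i+y-r_c=(t_i-r_{c'})+h$ with $h=y+r_{c'}-r_c\in H$, since $y+r_{c'}\in c$. So the argument of $f$ is $\varphi(t_i-r_{c'})+\varphi(h)$, with the same $\varphi(h)$ for all $i$ in the inner sum. Stationarity of $X_Q$ removes $\varphi(h)$, and summing over $c'$ gives $\int|\sum_ia_if'(t_i,\cdot)|^pdm'$.

**Step 4 (property (b)).** *(C1), (C2).* Cosets of $H$ are open and closed, so $f'$ is continuous in $t$. A compact $K$ meets a finite number $\kappa$ of cosets, so $\int\sup_K|f'|^pdm'\le\kappa<\infty$. By Proposition 4, (C1) and (C2) hold for all representations.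

*Entropy.* On $K\cap c$ we have $d_{X'}(t,s)=d_{X_Q}(\varphi(t-r_c),\varphi(s-r_c))$. Pull back a cover of $Q$ by $\varepsilon$-balls to each of the $\kappa$ sets $K\cap c$ and choose one new center in each nonempty piece. This gives $N(K,d_{X'};2\varepsilon)\le\kappa N(Q,d_{X_Q};\varepsilon)$. Also $d_{X'}\le2^{1/p}$, since $0\le f\le1$ and a pair of points involves at most two cosets; so $N(K,d_{X'};\varepsilon)=1$ for $\varepsilon\ge2^{1/p}$. Hence $\int_0^1N(K,d_{X'};\varepsilon)^a\,d\varepsilon<\infty$ for $a<1/p$, and $\int_0^\infty H_q<\infty$ as in Step 7 of Section 7.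

**Step 5 (no continuous version).** For $t\in H$ only $c=H$ contributes, and $r_H=0$. So on $H$, $X'$ has the law of $X_Q\circ\varphi$. Choose a countable $D_0\subset K_0$ with $\varphi(D_0)=D$. Then $P(\sup_{D_0}X'=\infty)\ge\frac14$, while $K_0$ is compact. So (b) holds and (a) fails. $\blacksquare$

## 11. Chaining with $N^{1/p}$: the threshold exponent

We prove Theorem 3. The failure for $a<1/p$ is Theorem 2. For the positive part let $a\ge1/p$ if $p>1$, and $a>1$ if $p=1$. Fix a compact $K\subset T$ with $\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty$ and put $N_n=N(K,d_X;2^{-n})$, $n\ge0$, which is finite since $N$ is nonincreasing in $\varepsilon$. Let $r=1$ if $p>1$, and let $r\in(0,1)$ be arbitrary if $p=1$. In both cases $r<p$, and $(\sum x_i)^r\le\sum x_i^r$ for $x_i\ge0$.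

**Step 1 (maximal inequality).** We bound a maximum of stable variables without using independence. Let $Z$ be symmetric $p$-stable of scale at most $\sigma$ with characteristic function $\phi$. For $h>0$, since $\frac1h\int_{-h}^h(1-\cos sz)\,ds=2\big(1-\frac{\sin hz}{hz}\big)\ge1$ when $|hz|\ge2$,
$$P(|Z|>2/h)\le\frac1h\int_{-h}^h(1-\phi(s))\,ds\le\frac1h\int_{-h}^h\sigma^p|s|^p\,ds=\frac{2\sigma^ph^p}{p+1}.$$
With $h=2/x$ this is $P(|Z|>x)\le C(\sigma/x)^p$. So for any $N$ such variables, independent or not,
$$\mathbb E\max_{i\le N}|Z_i|^r\le\int_0^\infty rx^{r-1}\min(1,NC\sigma^px^{-p})\,dx=C'(N^{1/p}\sigma)^r,\tag{8}$$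
where $C'<\infty$ because $r<p$.

**Step 2 (a convergent series).** We check that $\sum_n(N_n^{1/p}2^{-n})^r<\infty$. For $p>1$, $N\le N^{ap}$ as $N\ge1$, and $N_n\le N(K,d_X;\varepsilon)$ on $[2^{-n-1},2^{-n}]$, so $\sum_nN_n^{1/p}2^{-n}\le2\int_0^1N^{1/p}\,d\varepsilon<\infty$. For $p=1$, in the same way $N_n^a2^{-n}\le C$, so $(N_n2^{-n})^r\le C2^{nr(1/a-1)}$, which is summable since $a>1$.

**Step 3 (chains).** We approximate each point by finitely many. Let $T_n\subset K$ be a $2^{-n}$-net with $N_n$ points, $D=\bigcup_nT_n$, $S_n=\bigcup_{m\le n}T_m$. For $k\ge1$ map each point of $T_k$ to a point of $T_{k-1}$ at distance at most $2^{-k+1}$. For $t\in D$ let $m(t)$ be the least $m$ with $t\in T_m$. Let $\pi_nt=t$ if $m(t)\le n$; otherwise let $\pi_nt\in T_n$ be obtained by following the maps down from $T_{m(t)}$. Along a chain the increments add up, so $\sup_{t\in D}|X(t)-X(\pi_nt)|$ is at most the sum over $k>n$ of the maximal increment over the map $T_k\to T_{k-1}$, and (8) gives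
$$\mathbb E\sup_{t\in D}|X(t)-X(\pi_nt)|^r\le C'\sum_{k>n}(N_k^{1/p}2^{-k+1})^r=:\omega_n\to0.$$

**Step 4 (modulus of continuity).** We now control nearby points. Let $\gamma>0$. For each $(x,y)\in S_n^2$ for which there are $s,t\in D$ with $\pi_ns=x$, $\pi_nt=y$, $d_X(s,t)\le\gamma$, fix one such pair $(s_{xy},t_{xy})$. For any $s,t\in D$ with $d_X(s,t)\le\gamma$, put $x=\pi_ns$, $y=\pi_nt$ and go from $s$ to $x$, to $s_{xy}$, to $t_{xy}$, to $y$, to $t$. Since $\pi_ns_{xy}=x$ and $\pi_nt_{xy}=y$,
$$|X(s)-X(t)|\le4\sup_D|X-X\circ\pi_n|+|X(s_{xy})-X(t_{xy})|.$$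
There are at most $|S_n|^2$ pairs $(s_{xy},t_{xy})$, each with an increment of scale at most $\gamma$. By (8),
$$\mathbb E\sup_{s,t\in D,\ d_X(s,t)\le\gamma}|X(s)-X(t)|^r\le4^r\omega_n+C'(|S_n|^{2/p}\gamma)^r.$$
Let $\gamma\to0$, then $n\to\infty$. The supremum decreases with $\gamma$, so it tends to $0$ a.s.: a.s. $X|_D$ is $d_X$-uniformly continuous.

**Step 5 (continuous version on $K$).** $D$ is $d_X$-dense in $K$, and $X$ is $d_X$-continuous in probability. So the $d_X$-continuous extension of $X|_D$ to $K$ equals $X(t)$ a.s. for each $t\in K$, and is a version of $X$ on $K$. By (C1), (C2) and dominated convergence (with dominating function $2\sup_K|f_0|\in L^p$), $t_n\to t$ in the metrizable space $K$ implies $d_X(t_n,t)\to0$. So this version has continuous paths.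

**Step 6 (gluing).** We pass from compact sets to $T$. Write $T=\bigcup_mK_m$ with $K_m$ compact and $K_m\subset\operatorname{int}K_{m+1}$. The continuous versions on $K_m$ and $K_{m+1}$ agree a.s. on a countable dense subset of $K_m$, hence on $K_m$. So they glue to a continuous version on $T$. $\blacksquare$

Compare with Section 6. To have bumps at all one needs $M_k\delta_k\ge1$, that is, $M_k^{1/p}e_k\ge4^{1/p}$; our $\delta_k$ keeps just above this line, and this is why every $a<1/p$ is allowed there.

## 12. Continuity implies entropy, through majorizing measures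

We prove Proposition 5. Assume (a). On each compact $K$, (C1) and (C2) hold for every representation by Nolan's Theorem 3(i). The entropy part uses a theorem of Talagrand (*Necessary conditions for sample boundedness of $p$-stable processes*, Ann. Probab. 16 (1988), 1584–1595; see also Ledoux–Talagrand, *Probability in Banach Spaces*, §12.2): *if a $p$-stable process, $1\le p<2$, indexed by $V$ is sample bounded, there is a probability $\mu$ on $(V,d_X)$ with $\sup_{t\in V}\int_0^\infty\psi(\mu(B(t,\varepsilon)))\,d\varepsilon<\infty$, where $\psi(x)=(\log\frac1x)^{1/q}$ if $p>1$ and $\psi(x)=\log^+\log\frac1x$ if $p=1$.* For fixed $t$, open and closed balls have the same $\mu$-measure for all but countably many $\varepsilon$, so we may take $B(t,\varepsilon)$ open.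

**Step 1 (averaging over a neighborhood).** We replace $\mu$ by Haar measure, using invariance. Let $V$ be a compact neighborhood of $0$; by (a), $X$ is sample bounded on $V$. By (a), $d_X$ is continuous, and by stationarity it is translation invariant. Let $\lambda$ be Haar measure and
$$\phi(\varepsilon)=\lambda\{x\in V-V:d_X(x,0)<\varepsilon\},$$
which is $>0$ for $\varepsilon>0$. The set $\{(s,t)\in V^2:d_X(s,t)<\varepsilon\}$ is product measurable: $(V,d_X)$ is separable, and $d_X$-Borel sets are Borel. By Fubini,
$$\int_V\mu(B(t,\varepsilon))\,\lambda(dt)=\int\lambda\{t\in V:d_X(t,s)<\varepsilon\}\,\mu(ds)\le\phi(\varepsilon),$$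
because $t-s\in V-V$ and $d_X(t,s)=d_X(t-s,0)$. By Markov's inequality, $\mu(B(t,\varepsilon))\le2\phi(\varepsilon)/\lambda(V)$ for at least half (in $\lambda$) of $t\in V$. As $\psi\ge0$ is nonincreasing, averaging the integral in Talagrand's theorem over $t\in V$ gives
$$\int_0^\infty\psi\big(\min(1,2\phi(\varepsilon)/\lambda(V))\big)\,d\varepsilon<\infty.\tag{9}$$

**Step 2 (packing).** We bound covering numbers by $1/\phi$. For compact $K$ let $t_1,\dots,t_\ell\in K$ be a maximal set with mutual $d_X$-distances at least $2\varepsilon$. The sets $t_i+\{x\in V-V:d_X(x,0)<\varepsilon\}$ are disjoint, by the triangle inequality and invariance, and they lie in the compact set $K+V-V$. By maximality the balls of radius $2\varepsilon$ about the $t_i$ cover $K$. So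
$$N(K,d_X;2\varepsilon)\le\ell\le\frac{\lambda(K+V-V)}{\phi(\varepsilon)}=C_K\,y(\varepsilon),\qquad y(\varepsilon)=\frac{\lambda(V)}{2\phi(\varepsilon)}.$$

**Step 3 (comparison).** We insert this in the entropy integral. Put $y_1=\max(1,y(\varepsilon))$; the integrand in (9) is $\psi(1/y_1)$. If $p>1$, then $(x+y)^{1/q}\le x^{1/q}+y^{1/q}$ gives $(\log N(K,d_X;2\varepsilon))^{1/q}\le(\log^+C_K)^{1/q}+(\log y_1)^{1/q}$. If $p=1$, then $\log^+(x+y)\le\log2+\log^+x+\log^+y$ gives $\log^+\log N(K,d_X;2\varepsilon)\le c+\log^+\log y_1$ with $c$ depending on $C_K$. In both cases the last term is $\psi(1/y_1)$. Since $N=1$ for radius at least $\operatorname{diam}(K,d_X)$, which is finite, the constants are integrated over a bounded range. With (9), $\int_0^\infty H_q(K,d_X;\varepsilon)\,d\varepsilon<\infty$. So (a)⇒(b), and with Proposition 4, (a)⇒(b)⇔(c). $\blacksquare$
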